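# Jacobians over Heisenberg group rings and the outer automorphisms of $\mathbf B_r(n)$

## 1. Derivations that respect the relations $g^n=1$

Let $r\ge 2$, let $\mathbf F_r$ be the free group of rank $r$, and let $\mathbf B=\mathbf B_r(n)=\mathbf F_r/\mathbf F_r^n$ be the free Burnside group, where $\mathbf F_r^n$ is the normal subgroup generated by all $n$-th powers. We write $a_1,\dots,a_r$ for the image in $\mathbf B$ of a free basis, and $a=a_1$, $b=a_2$. The group $\mathbf B$ has a universal property: if every element of a group $G$ satisfies $g^n=1$, then any choice of $r$ elements of $G$ is the image of $(a_1,\dots,a_r)$ under exactly one homomorphism $\mathbf B\to G$.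

In this section $n$ is odd and composite, $q$ is a prime dividing $n$, and $e=n/q>1$. Let $Q$ be a finite group of exponent $q$ that can be generated by $r$ elements. By the universal property the set $X$ of epimorphisms $f:\mathbf B\to Q$ is nonempty, and $f\mapsto f\circ\tau$ maps $X$ to $X$ for every $\tau\in\operatorname{Aut}(\mathbf B)$. Put
$$\Lambda=(\mathbf Z/e)[Q].$$

**Definition.** For $f\in X$, a *derivation along $f$* is a map $d:\mathbf B\to\Lambda$ with $d(gh)=d(g)+f(g)\,d(h)$. The set $\mathrm{Der}_f$ of these maps is a right $\Lambda$-module via $(d\lambda)(g)=d(g)\lambda$.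

From the definition, $d(1)=0$, $d(g^{-1})=-f(g)^{-1}d(g)$, and by induction
$$d(g^m)=\bigl(1+f(g)+\dots+f(g)^{m-1}\bigr)d(g)\qquad(m\ge1).\tag{1}$$

The coefficients are taken modulo $e=n/q$ so that the relations of $\mathbf B$ impose no condition on a derivation.

**Lemma 1.** The map $\mathrm{Der}_f\to\Lambda^r$, $d\mapsto (d(a_i))_i$, is an isomorphism of right $\Lambda$-modules.

*Proof.* A derivation is determined by its values on generators, so the map is injective. For surjectivity, let $\lambda_1,\dots,\lambda_r\in\Lambda$. Form the group $\Lambda\rtimes Q$ with product $(\lambda,g)(\lambda',g')=(\lambda+g\lambda',gg')$. Since $\mathbf F_r$ is free, there is a homomorphism $\mathbf F_r\to\Lambda\rtimes Q$ sending the $i$-th basis element to $(\lambda_i,f(a_i))$. It has the form $g\mapsto(d(g),f(g))$, where $f$ also denotes the composite $\mathbf F_r\to\mathbf B\to Q$, and $d$ is a derivation of $\mathbf F_r$ with the prescribed values.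

It remains to push $d$ down to $\mathbf B$. For $g\in\mathbf F_r$ we have $f(g)^q=1$, so the $n=eq$ terms in (1) repeat with period $q$:
$$d(g^n)=\sum_{i<n}f(g)^i\,d(g)=e\sum_{i<q}f(g)^i\,d(g)=0\quad\text{in }\Lambda .$$
Since $f$ is trivial on $\mathbf F_r^n$, the restriction of $d$ to $\mathbf F_r^n$ is a homomorphism to the additive group $\Lambda$. It kills the generators $g^n$, so it is zero. Finally $d(gh)=d(g)+f(g)d(h)=d(g)$ for $h\in\mathbf F_r^n$, so $d$ is defined on $\mathbf B$. $\square$

**The Jacobian.** Let $\tau\in\operatorname{Aut}(\mathbf B)$. If $d\in\mathrm{Der}_f$, then $d\circ\tau\in\mathrm{Der}_{f\circ\tau}$, and $d\mapsto d\circ\tau$ is an isomorphism of right $\Lambda$-modules with inverse $d\mapsto d\circ\tau^{-1}$. In the coordinates of Lemma 1 an isomorphism $\Lambda^r\to\Lambda^r$ of right modules is left multiplication by an invertible matrix. So there is $J_\tau(f)\in GL_r(\Lambda)$ with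
$$\bigl(d(\tau(a_i))\bigr)_i=J_\tau(f)\,\bigl(d(a_j)\bigr)_j\qquad\text{for all }d\in\mathrm{Der}_f .$$
Apply this to $d\circ(\sigma\tau)=(d\circ\sigma)\circ\tau$, where $d\circ\sigma\in\mathrm{Der}_{f\circ\sigma}$ has coordinates $J_\sigma(f)(d(a_j))_j$. We get the chain rule
$$J_{\sigma\tau}(f)=J_\tau(f\circ\sigma)\,J_\sigma(f).\tag{2}$$

**Example.** Let $r=2$, $x=f(a)$, $y=f(b)$. For $\tau:a\mapsto ab,\ b\mapsto b$ we have $d(ab)=d(a)+x\,d(b)$. For the automorphism $a\mapsto a^p$, $b\mapsto b$ with $p\geq 1$ prime to $n$, use (1). The Jacobians are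
$$\begin{pmatrix}1&x\\0&1\end{pmatrix},\qquad \begin{pmatrix}1+x+\dots+x^{p-1}&0\\0&1\end{pmatrix}.$$

These matrices will show that a certain subgroup of $\operatorname{Out}(\mathbf B)$ is proper. The subgroup is generated by automorphisms whose Jacobians are as simple as the two above, so their determinants are all known. We then write down one more automorphism and compute a determinant that does not fit.

## 2. Automorphisms from $\mathbf F_r$ and power automorphisms

The projection $\mathbf F_r\to\mathbf B_r(n)$ induces $\chi:\operatorname{Out}(\mathbf F_r)\to\operatorname{Out}(\mathbf B_r(n))$, which is known to be neither one-to-one nor onto. For $p$ prime to $n$ let $\Phi_p$ be the automorphism $a_1\mapsto a_1^p$, $a_i\mapsto a_i$ for $i\ne1$. It has determinant $p$ on $\mathbf B^{ab}=(\mathbf Z/n)^r$, whereas an automorphism of $\mathbf F_r$ acts there with determinant $\pm1$ and an inner automorphism acts trivially. So $\Phi_p$ does not come from $\operatorname{Out}(\mathbf F_r)$ if $p\not\equiv\pm1\pmod n$. The map $\zeta:(\mathbf Z/n\mathbf Z)^*\to\operatorname{Out}(\mathbf B_r(n))$,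 $p\mapsto[\Phi_p]$, is a homomorphism.

The question, from the "Mémoire d'habilitation à diriger des recherches" (http://rcoulon.perso.math.cnrs.fr/research/hdr.pdf), is this: for every $r\ge2$ and all sufficiently large odd $n$, is $\operatorname{Out}(\mathbf B_r(n))$ generated by the images of $\chi$ and $\zeta$? (It is not known whether $\operatorname{Out}(\mathbf B_r(n))$ is finitely generated.)

Put $T=\langle\operatorname{im}\chi,\operatorname{im}\zeta\rangle\le\operatorname{Out}(\mathbf B)$, and let $\tilde T\le\operatorname{Aut}(\mathbf B)$ be generated by the image of $\operatorname{Aut}(\mathbf F_r)$ and all $\Phi_p$. Then $\tilde T$ maps onto $T$. It contains all inner automorphisms of $\mathbf B$, since these come from inner automorphisms of $\mathbf F_r$. So $\tilde T$ is the full preimage of $T$, and $[\tau]\in T$ if and only if $\tau\in\tilde T$.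

In a group of exponent dividing the odd number $n$, put $g^{1/2}:=g^{(n+1)/2}$. Its square is $g^{n+1}=g$, and it is the only square root of $g$: if $s^2=g$, then $s=s^{n+1}=g^{(n+1)/2}$. Consequently homomorphisms between such groups commute with $g\mapsto g^{1/2}$. By the universal property there is an endomorphism of $\mathbf B$
$$\Psi:\quad a\mapsto a,\qquad b\mapsto(a\,b\,a\,b^{-1})^{1/2}\,b,\qquad a_i\mapsto a_i\ (i\ge3).$$

**Theorem.** Let $r\ge2$ and let $n$ be odd. Then $\Psi\in\operatorname{Aut}(\mathbf B_r(n))$, and the class of $\Psi$ is not in $T$ in each of the following cases: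

1. $n$ is not square-free, $r\ge2$ arbitrary. Moreover $[\operatorname{Out}(\mathbf B_r(n)):T]\ge n/\operatorname{rad}(n)$.
2. $r=2$ and $n$ is composite.
3. $r\ge2$, and there are distinct primes $q,\ell$ with $q\ell\mid n$ and either $q\ge5$, $\ell^{q-1}\not\equiv1\pmod{q^2}$; or $q=3$, $\ell\nmid2^{3^{r-2}}+1$. (For instance: $15\mid n$, any $r$.)

Here $\operatorname{rad}(n)$ is the product of the primes dividing $n$. No largeness of $n$ is used. For each $r\ge2$ there are arbitrarily large odd $n$ that are not square-free, so the answer to the question is **no**. The method says nothing when $n$ is prime: then $e=1$ and $\Lambda=0$. For $r\ge3$ and square-free composite $n$ it applies under the condition in part 3, and no claim is made in the remaining cases.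

## 3. The automorphism $\Psi$, and what the abelianization sees

**Step 1: $\Psi$ is invertible.** This step writes down an explicit inverse. In a group of exponent dividing $n$, with a fixed element $a$, put
$$\mu(b)=(abab^{-1})^{1/2},\qquad \nu(b)=a\,(a^{-1}bab^{-1})^{1/2}.$$
We claim that $b\mapsto\mu(b)b$ and $b\mapsto\nu(b)^{-1}b$ are mutually inverse maps of the group to itself.

Let $m=\mu(b)$ and $B=mb$. From $m^2=abab^{-1}$ we get $bab^{-1}=a^{-1}m^2$, hence
$$BaB^{-1}=m\,(a^{-1}m^2)\,m^{-1}=ma^{-1}m,\qquad a^{-1}BaB^{-1}=(a^{-1}m)^2 .$$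
By uniqueness of square roots, $\nu(B)=a\cdot a^{-1}m=m$, so $\nu(B)^{-1}B=b$.

Conversely, let $B$ be given, $m=\nu(B)$ and $b=m^{-1}B$. Then $(a^{-1}m)^2=a^{-1}BaB^{-1}$, that is, $BaB^{-1}=ma^{-1}m$. So $bab^{-1}=m^{-1}(ma^{-1}m)m=a^{-1}m^2$, hence $abab^{-1}=m^2$, $\mu(b)=m$, and $\mu(b)b=B$.

Let $\Psi'$ be the endomorphism of $\mathbf B$ with $b\mapsto\nu(b)^{-1}b$ and $a_i\mapsto a_i$ for $i\ne2$. Both endomorphisms fix $a$, so $\Psi(\Psi'(b))=\nu(B)^{-1}B$ with $B=\mu(b)b$, which is $b$. Likewise $\Psi'(\Psi(b))=\mu(b')b'$ with $b'=\nu(b)^{-1}b$, which is $b$. So $\Psi'=\Psi^{-1}$ and $\Psi\in\operatorname{Aut}(\mathbf B)$.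

**The abelianization does not help.** The first thing to try is the action on $\mathbf B^{ab}=(\mathbf Z/n)^r$. There $(abab^{-1})^{1/2}$ becomes $a$, so $\Psi$ acts as $b\mapsto a+b$, with determinant $1$, just like the automorphism $b\mapsto ab$ that comes from $\mathbf F_r$. No other automorphism can do better. The group $\tilde T$ maps onto $GL_r(\mathbf Z/n)$, since $SL_r(\mathbf Z)\to SL_r(\mathbf Z/n)$ is surjective and the $\Phi_p$ supply all determinants. So every automorphism of $\mathbf B$ acts on $\mathbf B^{ab}$ like some element of $\tilde T$.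

**The smallest case, $r=2$, $n=3$.** Here generation holds, as one can check by hand. In a group of exponent $3$ every $x$ commutes with its conjugates. Indeed $(xy)^3=1$ gives $yxy=x^{-1}y^{-1}x^{-1}$, so, using $y^{-1}=y^2$, $x\cdot yxy^{-1}=x\,(yxy)\,y=y^{-1}x^{-1}y$. Applying the same identity to $y^{-1}$ gives $y^{-1}xy^{-1}=x^{-1}yx^{-1}$, so $yxy^{-1}\cdot x=y^{-1}(y^{-1}xy^{-1})x=y^{-1}x^{-1}y$ as well. Hence in $\mathbf B_2(3)$ the commutator $a^{-1}b^{-1}ab$ is a product of $a^{-1}$ and a conjugate of $a$, so it commutes with $a$; in the same way it commutes with $b$. So $\mathbf B_2(3)$ has a central cyclic subgroup of order at most $3$ with quotient $(\mathbf Z/3)^2$, and its order is at most $27$. Upper unitriangular $3\times3$ matrices over $\mathbf F_3$ form a $2$-generator group of order $27$ and exponent $3$, so the order is exactly $27$. An automorphism acting trivially on the abelianization sends $a\mapsto az$, $b\mapsto bz'$ with $z,z'$ in the center, which has order $3$. There are at most $9$ of these, and there are $27/3=9$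 inner automorphisms, all acting trivially. So $\operatorname{Out}(\mathbf B_2(3))$ embeds in $GL_2(\mathbf F_3)$, and $T$ already maps onto $GL_2(\mathbf F_3)$. Thus $T=\operatorname{Out}(\mathbf B_2(3))$.

From now on $n$ is odd and composite, as in Section 1. We use the Jacobian, and we must choose $Q$.

## 4. Targets whose traces vanish off a central subgroup

When $Q$ is not abelian, $\Lambda$ is not commutative and one applies a representation before taking determinants. We isolate what is needed of $Q$ and of the representation, because we shall use two different choices. Let $\zeta_q$ be a primitive $q$-th root of unity.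

**Definition.** A *target* consists of a finite group $Q$ of exponent $q$ generated by $r$ elements, a central subgroup $Z$ with $Q/Z\cong\mathbf F_q^r$, and a representation $\rho$ of $Q$ on a free $\mathbf Z[\zeta_q]$-module of rank $N$, where $N\geq q$ is a power of $q$, such that each $g\in Z$ acts as a scalar (a $q$-th root of unity) and $\operatorname{tr}\rho(g)=0$ for every $g\notin Z$.

**Example (abelian target).** $Q=\mathbf F_q^r$ (written multiplicatively), $Z=1$, $\rho$ the regular representation, $N=q^r$. A nontrivial element permutes the basis without fixed points, so its trace is $0$.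

Three consequences hold for any target.

*Traces.* For $u=\sum u_g\,g$ with coefficients in $\mathbf Z$ only $g\in Z$ contribute to the trace, each with $N$ times a root of unity. So
$$\operatorname{tr}\rho(u)\in N\,\mathbf Z[\zeta_q]\quad(u\in\mathbf Z[Q]),\tag{3}$$
and likewise $\operatorname{tr}\rho(u)\in N\,\mathbf Z_q[\zeta_q]$ for $u\in\mathbf Z_q[Q]$.

*Images of generators.* For $f\in X$ the $r$ elements $f(a_i)$ generate $Q/Z\cong\mathbf F_q^r$, so they form a basis of it. In particular $f(a_i)\notin Z$.

*Eigenvalues.* Let $g\notin Z$. The image of $g$ in $Q/Z$ has order $q$, so $g^t\notin Z$ for $q\nmid t$. Since $\rho(g)^q=1$, the matrix $\rho(g)$ is diagonalizable over $\mathbf Q(\zeta_q)$, and a $q$-th root of unity $\omega$ has multiplicity $\frac1q\sum_{t=0}^{q-1}\omega^{-t}\operatorname{tr}\rho(g^t)=N/q$. So for every polynomial $P$ with integer coefficients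
$$\det P(\rho(g))=\Bigl(\prod_{\omega^q=1}P(\omega)\Bigr)^{N/q}\qquad(g\notin Z).\tag{4}$$
In particular, for $g\notin Z$ and $p\ge1$ prime to $q$,
$$\det\rho(g)=1,\qquad\det\rho(1+g+\dots+g^{p-1})=p^{N/q},\qquad\det\rho(1+g)=2^{N/q}.\tag{5}$$
The first holds since $\prod_\omega\omega=1$ for odd $q$. For the second, $\omega=1$ contributes $p$, and $\prod_{\omega\ne1}\frac{\omega^p-1}{\omega-1}=1$ because $\omega\mapsto\omega^p$ permutes the nontrivial roots. For the third, put $X=-1$ in $X^q-1=\prod_\omega(X-\omega)$: $-2=(-1)^q\prod_\omega(1+\omega)=-\prod_\omega(1+\omega)$.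

## 5. Determinants with values in a commutative ring

Fix a target. This section defines a homomorphism $\mathcal D:GL_r(\Lambda)\to R^*$ with $R$ commutative. The coefficients of $\Lambda$ are only known modulo $e$, so $R$ must absorb this. There are two situations.

**Case A: a prime $\ell\ne q$ divides $e$.** Let $\mathfrak l$ be a prime of $\mathbf Z[\zeta_q]$ above $\ell$ and $R=K=\mathbf Z[\zeta_q]/\mathfrak l$, a finite field of characteristic $\ell$. Since $e=0$ in $K$, $\rho$ induces $\rho_K:\Lambda\to M_N(K)$. Put $\mathcal D=\det\circ\rho_K$. The $q$-th roots of unity stay distinct in $K$, because $\prod_{\omega\ne1}(1-\omega)=q\ne0$ in $K$.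

**Case B: $q^k\,\|\,n$ with $k\ge2$.** Let $O=\mathbf Z_q[\zeta_q]$, the valuation ring of $\mathbf Q_q(\zeta_q)$, with $v(q)=1$, and
$$R=O/q^{k-1}N\,O .$$
Since $q^{k-1}\mid e$, we may map $J\in GL_r(\Lambda)$ to $GL_r((\mathbf Z/q^{k-1})[Q])$, choose a lift $\tilde J\in M_r(\mathbf Z_q[Q])$, and put $\mathcal D(J)=\det\rho(\tilde J)\bmod q^{k-1}N$. The modulus is larger than $q^{k-1}$ by the factor $N$. This gain comes from (3), and the next step justifies it.

**Step 2: $\mathcal D$ is well defined in Case B.** This step shows that changing the lift multiplies the determinant by an element of $1+q^{k-1}N\,O$.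

First, $\tilde J$ is invertible: if $\tilde J'$ lifts the inverse, then $\tilde J\tilde J'$ and $\tilde J'\tilde J$ are of the form $1+q^{k-1}W$, invertible by the geometric series, as $k-1\ge1$. So any other lift $\tilde J+q^{k-1}W'$ can be written $\tilde J(1+q^{k-1}W)$ with $W=\tilde J^{-1}W'\in M_r(\mathbf Z_q[Q])$.

Let $\lambda_i$ be the eigenvalues of $\rho(W)$ in a finite extension of $\mathbf Q_q$. They are integral over $O$, so $v(q^{k-1}\lambda_i)\ge1$. The $q$-adic logarithm $\log(1+z)=\sum_{j\ge1}\frac{(-1)^{j-1}}jz^j$ converges for $v(z)>0$ and turns products into sums. Hence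
$$\log\det\rho(1+q^{k-1}W)=\sum_i\log(1+q^{k-1}\lambda_i)=\sum_{j\ge1}\frac{(-1)^{j-1}}j\,q^{(k-1)j}\operatorname{tr}\rho(W^j).$$
Here $\operatorname{tr}\rho(W^j)$ is the sum of $\operatorname{tr}\rho$ over the diagonal entries of $W^j$, so by (3) it lies in $N\,O$. The $j$-th term therefore has valuation at least
$$(k-1)j+v(N)-v(j)=(k-1)+v(N)+\bigl[(k-1)(j-1)-v(j)\bigr]\ \ge\ (k-1)+v(N),$$
because $(k-1)(j-1)\ge j-1\ge q^{v(j)}-1\ge v(j)$. So $\log\det\rho(1+q^{k-1}W)\in q^sO$ with $s=k-1+v(N)\ge1$.

To return to the determinant, recall that $\exp(\log(1+z))=1+z$ when $v(z)>\frac1{q-1}$. Our determinant is in $1+qO$, and $1>\frac1{q-1}$. Moreover $\exp(q^sO)\subset1+q^sO$: since $v(j!)\le\frac{j-1}{q-1}\le\frac{j-1}2$, for $z\in q^sO$ and $j\ge1$ we have $v(z^j/j!)\ge sj-\frac{j-1}2\ge s$. So $\det\rho(1+q^{k-1}W)\in1+q^sO=1+q^{k-1}N\,O$, as claimed.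

Since $\tilde J$ is invertible, $\mathcal D(J)$ is a unit, and $\mathcal D$ is multiplicative because a product of lifts is a lift of the product.

**The cocycle.** In both cases put $D_\tau(f)=\mathcal D(J_\tau(f))\in R^*$. As $R$ is commutative, (2) gives
$$D_{\sigma\tau}(f)=D_\sigma(f)\,D_\tau(f\circ\sigma).\tag{6}$$

## 6. On $\tilde T$ the determinant is a power of the abelian one

Let $\delta(\tau)\in(\mathbf Z/n)^*$ be the determinant of $\tau$ on $\mathbf B^{ab}$. The power $\delta(\tau)^{N/q}$ makes sense in $R^*$. In Case A this is clear, as $\ell\mid n$. In Case B, $\delta(\tau)$ is known modulo $q^k$, and $u\equiv v\pmod{q^k}$ implies $u^q\equiv v^q\pmod{q^{k+1}}$, and so on, up to $u^{N/q}\equiv v^{N/q}\pmod{q^kN/q}$. The last modulus is $q^{k-1}N$.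

**Proposition 1.** If $\tau\in\tilde T$, then for all $f\in X$
$$D_\tau(f)=\delta(\tau)^{N/q}.\tag{7}$$

*Proof.* The plan is to reduce to generators. Let $S$ be the set of $\tau\in\operatorname{Aut}(\mathbf B)$ for which (7) holds for all $f\in X$. By (6), and because $f\circ\sigma\in X$ again, $S$ is closed under products. Taking $\sigma=\tau^{-1}$ in (6) gives $1=D_{\tau^{-1}}(f)\,D_\tau(f\circ\tau^{-1})$, so $S$ is closed under inverses. By Nielsen's theorem the image of $\operatorname{Aut}(\mathbf F_r)$ is generated by the first three types below. Recall that $N$ and $N/q$ are odd and that $f(a_i)\notin Z$.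

* Transposition of two $a_i$'s: $J$ is a permutation matrix, and $\rho$ turns it into the exchange of two blocks of size $N$. So $D=(-1)^N=-1$, while $\delta=-1$ and $\delta^{N/q}=-1$.
* $a_1\mapsto a_1^{-1}$: $d(a_1^{-1})=-f(a_1)^{-1}d(a_1)$, so by (5) $D=(-1)^N\cdot1=-1$, and $\delta=-1$.
* $a_1\mapsto a_1a_2$: $J$ is unitriangular, so $D=1$, and $\delta=1$.
* $\Phi_p$ with $p\ge1$: by (1) and (5), $D=\det\rho(1+f(a_1)+\dots+f(a_1)^{p-1})=p^{N/q}$, and $\delta=p$. $\square$

## 7. The determinant of $\Psi$

**Proposition 2.** Let $f\in X$, $x=f(a)$, $y=f(b)$. Put $c=x^{-1}yxy^{-1}\in Z$ and $s=c^{1/2}\in Z$, and let $\rho(s)$ be the scalar $\omega$. Then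
$$D_\Psi(f)=\Bigl(\frac{(1+\omega)^q}2\Bigr)^{N/q}\in R^*,\qquad D_{\Psi^t}(f)=D_\Psi(f)^t\quad(t\ge0).\tag{8}$$

*Proof.* Note that $c\in Z$ because $Q/Z$ is abelian.

**Step 3: the Jacobian of $\Psi$ up to a diagonal factor.** This step differentiates a square root by differentiating its square. Let $m=(abab^{-1})^{1/2}\in\mathbf B$. As $s$ is central, $xyxy^{-1}=x\cdot x\cdot x^{-1}yxy^{-1}=x^2c=(xs)^2$, so $f(m)=xs$. Let $d\in\mathrm{Der}_f$. On the one hand $d(m^2)=(1+xs)\,d(m)$. On the other hand
$$d(abab^{-1})=d(a)+x\,d(b)+xy\,d(a)-xyxy^{-1}d(b)=(1+xy)\,d(a)+\bigl(x-(xs)^2\bigr)d(b).$$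
Now $d(\Psi(b))=d(mb)=d(m)+xs\,d(b)$. Multiply by $1+xs$ on the left. Since $(1+xs)xs=xs+(xs)^2$, the squares cancel:
$$(1+xs)\,d(\Psi(b))=(1+xy)\,d(a)+x(1+s)\,d(b).\tag{9}$$

**Step 4: taking determinants.** To divide by the factor $1+xs$ we need it invertible in $\Lambda$. For any $g\in Q$,
$$(1+g)(1-g+g^2-\dots+g^{q-1})=1+g^q=2$$
since $q$ is odd, and $2$ is invertible modulo the odd number $e$. So $1+xs$ is invertible. By (9), $\operatorname{diag}(1,1+xs,1,\dots,1)\,J_\Psi(f)$ is lower triangular with diagonal $(1,\,x(1+s),\,1,\dots,1)$. Since $x\notin Z$ and $xs\notin Z$, (5) gives $\det\rho(1+xs)=2^{N/q}$ and $\det\rho(x(1+s))=1\cdot(1+\omega)^N$. Hence $D_\Psi(f)=2^{-N/q}(1+\omega)^N$, which is the first formula.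

**Step 5: powers of $\Psi$.** By (6), $D_{\Psi^t}(f)=D_\Psi(f)\,D_{\Psi^{t-1}}(f\circ\Psi)$, so by induction it is enough that $f\circ\Psi$ has the same $\omega$ as $f$. Now $f\circ\Psi$ sends $a\mapsto x$ and $b\mapsto xsy$, and
$$x^{-1}(xsy)\,x\,(xsy)^{-1}=yxy^{-1}x^{-1}=(xc)x^{-1}=c .\qquad\square$$

Since $\delta(\Psi)=1$, Propositions 1 and 2 combine as follows. If $\Psi^t\in\tilde T$ with $t\ge0$, then for every $\omega$ that occurs for some $f\in X$,
$$\Bigl(\frac{(1+\omega)^q}2\Bigr)^{tN/q}=1\quad\text{in }R.\tag{10}$$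

## 8. The abelian target and the residue of $2^{q-1}$ modulo $q^2$

The simplest choice is the abelian target, with $N=q^r$. There $x$ and $y$ commute, so $\omega=1$ for every $f$, and (8) reads $D_\Psi(f)=(2^{q-1})^{q^{r-1}}$. We need a lemma on powers, which will serve twice.

**Lemma 2.** Let $u\in O$ and $i\ge1$. Then $(1+q^iu)^q\equiv1+q^{i+1}u\pmod{q^{i+2}}$, and $(1+q^iu)^v\equiv1+vq^iu\pmod{q^{i+1}}$ for $v\ge1$. Consequently, if $u\notin qO$ and $m=q^jv$ with $q\nmid v$, then $(1+qu)^m=1+q^{1+j}u'$ with $u'\notin qO$.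

*Proof.* In the first power, the binomial terms between the second and the last are divisible by $q\cdot q^{2i}$ and the last by $q^{qi}$; both $2i+1$ and $qi\ge3i$ are at least $i+2$. The second congruence holds because $2i\ge i+1$. For the consequence, $j$ applications of the first give $1+q^{1+j}u_1$ with $u_1\equiv u\pmod q$, and the second then gives $u'\equiv vu\pmod q$. Since $v$ is a unit in $O$, $u'\notin qO$. $\square$

Take Case B, so $q^k\|n$ with $k\ge2$ and the modulus is $q^{k-1}N=q^{k+r-1}$. Write $2^{q-1}=1+qw$. If $q\nmid w$, Lemma 2 gives $D_\Psi(f)=1+q^ru'$ with $u'\notin qO$. This is not $1$ modulo $q^{r+1}$, hence not $1$ in $R$, and $\Psi\notin\tilde T$. For instance, for $r=2$ and $n=9$: $D_\Psi(f)=4^3=64\equiv10\pmod{27}$, so $\Psi\notin\tilde T$.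

The attempt stops exactly when $q\mid w$, that is, when $2^{q-1}\equiv1\pmod{q^2}$. For $n=q^2$ it then gives nothing: $r-1$ applications of Lemma 2 to $1+q^2(w/q)$ show $D_\Psi(f)\equiv1\pmod{q^{r+1}}$, and $q^{r+1}$ is the whole modulus. This does happen. Let $q=1093$, which is a prime. We have $3^7=2187=1+2q$, so $3^{14}\equiv1+4q\pmod{q^2}$. Also $2^{14}=16384=15q-11$, so $2^{28}\equiv121-330q$ and $9\cdot2^{28}\equiv1089-2970q=-4-2969q\equiv-4-1876q$. Dividing by $4$, $9\cdot2^{26}\equiv-(1+469q)$. The seventh power is $3^{14}\,2^{182}\equiv-(1+3283q)\equiv-(1+4q)$, since $3283=3q+4$. Comparing with $3^{14}$, $2^{182}\equiv-1$, and $2^{1092}=(2^{182})^6\equiv1\pmod{q^2}$.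

The defect is that $\omega=1$ leaves a single number, $2^{q-1}$, whose residue modulo $q^2$ we do not control. By Proposition 2, $\omega$ is half the commutator of $x$ and $y$. So we want a target in which $x$ and $y$ do not commute and in which their commutator acts as a nontrivial scalar. Then $(1+\omega)^q$ has the expansion $2+\sum_{0<i<q}\binom qi\omega^i$, with different powers of $\omega$ that can be separated.

## 9. The Heisenberg target, and exponents that are not square-free

**Step 6: the target.** This step constructs a target in which every nontrivial $\omega$ occurs. On a free $\mathbf Z[\zeta_q]$-module with basis $e_j$ $(j\in\mathbf F_q)$ let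
$$x_0e_j=e_{j+1},\qquad y_0e_j=\zeta_q^{\,j}e_j,\qquad\text{so that}\quad y_0x_0=\zeta_q\,x_0y_0 .$$
Let $H=\{\zeta_q^{\,c}x_0^iy_0^j\}$, a group of order $q^3$, let $A=(\mathbf Z/q)^{r-2}$, and put
$$Q=H\times A,\qquad Z=\langle\zeta_q\rangle=[Q,Q],\qquad\rho=(\text{tautological rep. of }H)\otimes(\text{regular rep. of }A),\qquad N=q^{r-1}.$$
For $q=3$ and $r=2$ this is the group of order $27$ generated by a cyclic permutation matrix and $\operatorname{diag}(1,\zeta_3,\zeta_3^2)$.

We check the definition of a target. From $y_0^jx_0^i=\zeta_q^{\,ij}x_0^iy_0^j$ we get $(x_0^iy_0^j)^q=\zeta_q^{\,ijq(q-1)/2}x_0^{iq}y_0^{jq}=1$, as $q$ is odd. So $Q$ has exponent $q$. It is generated by $x_0,y_0$ and $r-2$ elements of $A$; the subgroup $Z$ is central and acts by scalars; and $Q/Z\cong\mathbf F_q^2\times\mathbf F_q^{r-2}$. For the traces, let $g=(h,\alpha)\notin Z$. Then $\operatorname{tr}\rho(g)$ is the product of $\operatorname{tr}(h)$ and the trace of $\alpha$ in the regular representation. If $\alpha\ne0$, the second factor is $0$. If $\alpha=0$,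 then $h=\zeta_q^{\,c}x_0^iy_0^j$ with $(i,j)\ne(0,0)$. If $i\ne0$, the matrix has zero diagonal. If $i=0$, the trace is $\zeta_q^{\,c}\sum_{l\in\mathbf F_q}\zeta_q^{\,jl}=0$.

The factor $A$ makes $Q/Z$ of rank $r$, which keeps every $f(a_i)$ outside $Z$. With $Q=H$ and $r\ge3$ there are epimorphisms $f$ with $f(a_1)=1$, for which the Jacobian of $\Phi_p$ has determinant $p^N$ instead of $p^{N/q}$.

*All nontrivial $\omega$ occur.* For $q\nmid j$ let $f(a)=x_0$, $f(b)=y_0^j$, and let $f(a_i)$, $i\ge3$, run through a basis of $A$. These elements generate $Q$, so $f\in X$. Here $c=x_0^{-1}y_0^jx_0y_0^{-j}=\zeta_q^{\,j}$, and $\omega$ is its square root in $\langle\zeta_q\rangle$. As $j$ varies, $\omega$ runs through all nontrivial $q$-th roots of unity.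

With $N/q=q^{r-2}$, condition (10) becomes: if $\Psi^t\in\tilde T$, then for every nontrivial $q$-th root of unity $\omega$
$$\Bigl(\frac{(1+\omega)^q}2\Bigr)^{q^{r-2}t}=1\quad\text{in }R,\tag{11}$$
where $R=K$ in Case A and $R=O/q^{k+r-2}O$ in Case B.

**Step 7: proof of part 1 of the Theorem.** This step shows that the base in (11) is always as far from $1$ as we need. Let $q^k\|n$ with $k\ge2$, use Case B, and let $\omega\neq 1$. Since $\omega^q=1$,
$$(1+\omega)^q=2+q\Theta,\qquad\Theta=\sum_{i=1}^{q-1}\frac1q\binom qi\,\omega^i\in O .$$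
The ring $O$ has $\mathbf Z_q$-basis $1,\omega,\dots,\omega^{q-2}$. Multiplying by the unit $\omega$ gives the basis $\omega,\omega^2,\dots,\omega^{q-1}$. In this basis the coefficient of $\omega$ in $\Theta$ is $\frac1q\binom q1=1$, so $\Theta\notin qO$. Thus $\frac{(1+\omega)^q}2=1+q\theta$ with $\theta=\Theta/2\notin qO$.

Let $\Psi^t\in\tilde T$ with $t=q^jv\ge1$ and $q\nmid v$. By Lemma 2 the left side of (11), computed in $O$, is $1+q^{r-1+j}\theta'$ with $\theta'\notin qO$. That it equals $1$ modulo $q^{k+r-2}$ forces $r-1+j\ge k+r-2$, that is, $j\ge k-1$. So $q^{k-1}\mid t$.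

For $t=1$ this is impossible, so $\Psi\notin\tilde T$ and $[\Psi]\notin T$. Letting $q$ run over all primes with $q^2\mid n$, we find that $[\Psi]^t\in T$ with $t\ge1$ implies $\frac n{\operatorname{rad}(n)}\mid t$. So the cosets $[\Psi]^tT$ for $0\le t<n/\operatorname{rad}(n)$ are distinct, and $[\operatorname{Out}(\mathbf B_r(n)):T]\ge n/\operatorname{rad}(n)$. This proves part 1.

For $r=2$, $n=9$ the numbers are small: $1+\omega=-\omega^2$, so $(1+\omega)^3/2=-1/2=4$ in $O/9O$. This has order $3$, matching $n/\operatorname{rad}(n)=3$.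

## 10. Square-free composite exponents: comparing binomial coefficients modulo $\ell$

We keep the Heisenberg target and use Case A. If $q\ne\ell$ are primes with $q\ell\mid n$, then $\ell\mid e=n/q$, so Case A is available. In each part below we suppose $\Psi\in\tilde T$, so that (11) holds in $K$ with $t=1$, and look for a contradiction.

**Step 8: proof of part 2.** This step uses that for $r=2$ the outer exponent $q^{r-2}$ is $1$. Let $r=2$. If $n$ is not square-free, part 1 applies. Otherwise, as $n$ is composite, there are distinct primes $q,\ell$ with $q\ell\mid n$. Condition (11) says $(1+\omega)^q=2$ in $K$ for all $q-1$ nontrivial $q$-th roots of unity $\omega\in K$. As $\omega^q=1$, the polynomial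
$$\sum_{i=1}^{q-1}\binom qiX^i\in\mathbf F_\ell[X]$$
vanishes at these $q-1$ distinct elements, and also at $0$. It has $q$ roots and degree at most $q-1$, so it is zero. But its coefficient at $X$ is $q\ne0$ in $\mathbf F_\ell$, a contradiction.

**Step 9: part 3 for $q=3$.** Here everything is explicit. Since $1+\omega+\omega^2=0$, $(1+\omega)^3=(-\omega^2)^3=-1$. So (11) reads $(-1/2)^{3^{r-2}}=1$ in $K$, that is, $2^{3^{r-2}}=-1$ in $\mathbf F_\ell$, as $3^{r-2}$ is odd. So $\ell\mid2^{3^{r-2}}+1$, which is excluded.

**Step 10: part 3 for $q\ge5$, removing the exponent $q^{r-2}$.** For $r\ge3$, (11) only says that $(1+\omega)^q/2$ has $q$-power order in $K^*$. This step shows that the hypothesis $\ell^{q-1}\not\equiv1\pmod{q^2}$ makes $(1+\omega)^q$ independent of $\omega$.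

The field $K$ is generated over $\mathbf F_\ell$ by a primitive $q$-th root of unity, so $K=\mathbf F_{\ell^h}$, where $h$ is the order of $\ell$ modulo $q$. In
$$\ell^{q-1}-1=(\ell^h-1)\bigl(1+\ell^h+\ell^{2h}+\dots+\ell^{q-1-h}\bigr)$$
the last factor has $(q-1)/h$ terms, each $\equiv1\pmod q$, so it is prime to $q$. Hence $v_q(\ell^h-1)=v_q(\ell^{q-1}-1)=1$. So the $q$-Sylow subgroup of $K^*$ has order $q$, and $z^q$ has order prime to $q$ for every $z\in K^*$. This applies to $z=1+\omega$, which is nonzero by (11).

Write $2^{-1}=uv$ in $K^*$ with $u$ of $q$-power order and $v$ of order prime to $q$. By (11), $(1+\omega)^qv\cdot u$ has $q$-power order, hence so has $(1+\omega)^qv$. But this element also has order prime to $q$, so it is $1$. Thus $(1+\omega)^q=\kappa:=v^{-1}$ for all nontrivial $\omega$, with $\kappa$ not depending on $\omega$.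

**Step 11: part 3 for $q\ge5$, the contradiction.** This step turns the constancy of $(1+\omega)^q$ into equalities of binomial coefficients. The polynomial
$$2-\kappa+\sum_{i=1}^{q-1}\binom qiX^i\in K[X]$$
has degree at most $q-1$ and vanishes at the $q-1$ nontrivial roots of unity. So it equals $C\,(1+X+\dots+X^{q-1})$ for some $C\in K$. Comparing coefficients, and using $3\le q-1$,
$$\binom q1=\binom q2=\binom q3\quad\text{in }\mathbf F_\ell .$$
Here $\ell$ is odd and $q\ne0$ in $\mathbf F_\ell$, so the first equality gives $q-1=2$, that is, $q\equiv3\pmod\ell$. If $\ell=3$, then $3\mid q$, impossible for a prime $q\ge5$. If $\ell\ge5$, then $6$ is invertible and $\binom q3\equiv\frac{3\cdot2\cdot1}6=1$, while $\binom q1=q\equiv3$. So $2=0$ in $\mathbf F_\ell$, a contradiction. This proves part 3.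

If $15\mid n$, take $q=5$ and $\ell=3$: $3^4=81\equiv6\not\equiv1\pmod{25}$, so part 3 applies for every $r\ge2$. The proof of the Theorem is complete. $\blacksquare$
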